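
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{A Julia set of dimension one\\ with uniformly perfect Fatou boundaries}


\begin{abstract}
We construct a transcendental entire function whose Julia set has Hausdorff dimension $1$, whose Fatou set has multiply connected components, and for which the boundary of every multiply connected Fatou component is uniformly perfect. The zeros of the function lie near a sequence of circles. Apart from finitely many, they are grouped in clusters, each of which is a small conformal copy of the zero set of an iterate of $u\mapsto u^2-2^{14}$. Such a cluster has points at all intermediate scales, and yet the holes that it produces have very small total diameter.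
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $f$ be a transcendental entire function, that is, an entire function which is not a polynomial. Its \emph{Fatou set} $\mathcal F(f)$ is the union of all open disks on which the iterates $f,f^2,f^3,\dots$ form a normal family (the limit $\infty$ is allowed), and its \emph{Julia set} is $\mathcal J(f)=\mathbb C\setminus\mathcal F(f)$. Both sets are completely invariant: $z\in\mathcal J(f)$ if and only if $f(z)\in\mathcal J(f)$. We write $\dim$ for Hausdorff dimension.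

Baker (1975) proved that $\mathcal F(f)$ has no unbounded multiply connected component, so that multiply connected Fatou components have compact boundaries, and that $\dim\mathcal J(f)\ge1$ for every transcendental entire $f$. The value $1$ is therefore the smallest possible, and one may ask what a Julia set of this minimal size can look like. The property considered here says that a set has no large gaps near any of its points.

\begin{definition}
A closed set $E\subset\mathbb C$ with at least two points is \emph{uniformly perfect} if there is $\alpha\in(0,1)$ such that for every $a\in E$ and every $r$ with $0<r<\operatorname{diam}E$ the set $E$ meets the closed annulus $\{\alpha r\le|z-a|\le r\}$. If $\operatorname{diam}E=\infty$, the condition is required for all $r>0$.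
\end{definition}

For example, a connected compact set $E$ with more than one point is uniformly perfect with $\alpha=\frac12$: if $r<\operatorname{diam} E$, some point of $E$ has distance at least $\frac12\operatorname{diam}E>\frac r2$ from $a$, so $E$ meets the circle $|z-a|=\frac r2$. The set $\{0\}\cup\{2^{-n^2}:n\ge1\}$ is not uniformly perfect, as one sees at $a=0$. The self-similar Cantor set in $[0,1]$ with two pieces of ratio $\frac1{256}$ has dimension only $\log2/\log256=\frac18$. It is uniformly perfect, because inside each interval of length $256^{-i}$ that contains $a$ there is, for the next generation, a second interval whose points have distance between $\frac{254}{256}256^{-i}$ and $256^{-i}$ from~$a$.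

Bergweiler and Zheng have shown that multiply connected Fatou components can sometimes have uniformly perfect boundaries; on the other hand, $\mathcal J(f)$ itself is never uniformly perfect if there are multiply connected Fatou components. There is a transcendental entire function with multiply connected Fatou components for which $\mathcal J(f)$ has finite $1$-dimensional spherical Hausdorff measure, hence $\dim\mathcal J(f)=1$; in that example the boundaries of the multiply connected components are not uniformly perfect. The following question is asked in \cite{julia1}: \emph{can one have $\dim\mathcal J(f)=1$ for an example with multiply connected Fatou components whose boundaries are uniformly perfect?}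

The two requirements seem to pull in opposite directions. Small dimension asks for small holes in the Fatou components, and uniform perfectness asks for holes at every scale. Nevertheless the answer is yes.

\begin{theorem}\label{thm:main}
There is a transcendental entire function $f$ with $\dim\mathcal J(f)=1$ such that $\mathcal F(f)$ has multiply connected components and the boundary of every multiply connected Fatou component is uniformly perfect.
\end{theorem}

The function is explicit, and we obtain somewhat more.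

\begin{theorem}\label{thm:extra}
The function $f$ constructed for Theorem~\ref{thm:main} also has the following properties.
\begin{enumerate}
\item[(1)] Every Fatou component of $f$ is bounded, multiply connected, and has uniformly perfect boundary.
\item[(2)] $\mathcal J(f)$ has finite $1$-dimensional spherical Hausdorff measure, and $0<\mathcal H^1(\mathcal J(f)\cap D(0,r))<\infty$ for all large $r$.
\item[(3)] $\mathcal J(f)$ has packing dimension $1$, and every bounded part of it has upper Minkowski dimension at most $1$.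
\end{enumerate}
\end{theorem}

The proofs do not use the results quoted above.

\subsection{The main idea}\label{sec:idea}

This subsection is heuristic. Along a sequence of radii $S_1<R_1<S_2<R_2<\cdots$ our function looks like a monomial $C_kz^{d_k}$ for $R_{k-1}\ll|z|\ll R_k$, and zeros near the circle $|z|=R_k$ raise the exponent from $d_k$ to $d_{k+1}$. The radius $S_k$ is the one with $|C_k|S_k^{d_k}=S_{k+1}$, so that $f$ carries the circle $|z|=S_k$ roughly onto $|z|=S_{k+1}$. A large round annulus $W_k$ between $R_k$ and $S_{k+1}$ is mapped into $W_{k+1}$ and so lies in a Fatou component $\Omega_k$, which turns out to be multiply connected. One should picture $\Omega_k$ as the region between a curve near $|z|=S_k$ (if $k\ge1$) and a curve near $|z|=S_{k+1}$, with many holes removed: those around the zeros near $|z|=R_k$ and preimages of holes of later components.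

\emph{One zero at a time.} Suppose that near $|z|=R_k$ the function is $C_kz^{d_k}(1-\zeta_k)$ with $\zeta_k=(z/R_k)^{N_k}$: simple zeros, equally spaced. Write $R_k=aS_k$ with $a$ fixed. On the circle, $|C_kz^{d_k}|=S_{k+1}a^{d_k}$, and the points which are not sent into the Fatou annulus $W_{k+1}$ satisfy $|f|<2R_{k+1}=2aS_{k+1}$, that is, $|1-\zeta_k|<2a^{1-d_k}$. So the hole is surrounded, out to $|1-\zeta_k|=\frac12$, by an annulus in the Fatou set whose radii have ratio $\frac14a^{d_k-1}$. This is unbounded in $k$. A small neighborhood of a point of $\partial\Omega_k$ is blown up by $f^m$, with bounded distortion, to a large set at level $k+m$; hence all the later gaps are visible near $\partial\Omega_k$, and uniform perfectness must be expected to fail. The holes, on the other hand, are extremely small.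

\emph{A cluster instead of a zero.} The long empty range of scales around a zero has to disappear, and for this we put other zeros there. The size of $f$ tells us how many. The factor $a^{d_k}$ is a $d_k$-th power; so replace $1-\zeta_k$ by $h_k(u)/a^{d_k}$, where $h_k$ is a monic polynomial of degree $d_k$ in a coordinate $u=A(1-\zeta_k)$. Then, up to nearly unimodular factors,
\[
f=S_{k+1}\,h_k(u)\qquad\text{near a cluster},
\]
and the set of points not sent to $W_{k+1}$ is a sublevel set $\{|h_k|<\mathrm{const}\}$ \emph{with a constant independent of $k$}. What we need is a monic polynomial of degree $d$ whose sublevel set is spread over all scales but has small total diameter. Iterates $h^n$ of $h(u)=u^2-c$ with a large constant $c$ do this, with $d=2^n$: their sublevel sets are finite stages of a Cantor set of small dimension (Section~\ref{sec:h}). For $c=2^{14}$ there are $2^n$ components, of diameter about $256^{-n}$, and around each of them there are others at distances about $256\cdot256^{-i}$ for $i=0,\dots,n-1$.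 The total diameter, about $128^{-n}$, is summable over the levels if $n=n_k$ is strictly increasing in $k$.

The number $N_k$ of clusters on the circle is taken much larger than $d_k$. Then $\log z$ varies on a cluster by $O(1/N_k)$, so $z^{d_k}$ is nearly constant there and the displayed formula is accurate.

\emph{Plan.} Section~\ref{sec:h} studies $h^n$, and Section~\ref{sec:function} defines $f$. In Sections~\ref{sec:cells}--\ref{sec:curves} we locate the Julia set: an orbit in it climbs from level to level through rings $Y_k$ around $|z|=S_k$, except when it enters one of the tiny cells near the zeros. Section~\ref{sec:up} proves uniform perfectness, Section~\ref{sec:length} estimates the length of $\mathcal J(f)$ and completes the proof of Theorem~\ref{thm:main}, and Section~\ref{sec:extra} proves Theorem~\ref{thm:extra}.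

\subsection{Conventions}

$D(a,r)$ is an open disk, and $\varepsilon:=2^{-10}$. The many numerical constants are chosen with room to spare; the reader may think of $c,A,M$ below as fixed numbers and of $d_k,N_k$ as enormous. ``Koebe'' refers to the following classical statements about a univalent function $\psi$ on $D(a,\rho)$ and $z$ with $|z-a|=x\rho$, $0<x<1$; we call $x$ the parameter:
\begin{equation}\label{eq:koebe}
\begin{gathered}
\frac1{(1+x)^2}\le\frac{|\psi(z)-\psi(a)|}{|\psi'(a)||z-a|}\le\frac1{(1-x)^2},\qquad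
|\psi'(z)|\le|\psi'(a)|\frac{1+x}{(1-x)^3},\\
\psi(D(a,\rho))\supset D\bigl(\psi(a),\tfrac14|\psi'(a)|\rho\bigr).
\end{gathered}
\end{equation}
From power series, $|e^x-1|\le e^{|x|}-1$ and $|e^x-1-x|\le e^{|x|}-1-|x|$; in particular $\frac12|x|\le|e^x-1|\le2|x|$ for $|x|\le\frac12$. Similarly $|\mathrm{Log}(1-x)|\le2|x|$ for $|x|\le\frac12$, and $|\mathrm{Log}\,\zeta|\le\log2$ for $|\zeta-1|\le\frac12$, where $\mathrm{Log}$ is the principal branch. For a number $T\ge0$ and an interval $[\alpha,\beta]$ we write $T[\alpha,\beta]$ for $[T\alpha,T\beta]$.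

$\mathcal H^1$ is the limit as $\delta\to0$ of the infimum of $\sum\operatorname{diam}E_i$ over covers by sets of diameter at most $\delta$. A map with Lipschitz constant $L$ increases it at most by the factor $L$, a curve has $\mathcal H^1$ at most its length, and a connected set $E$ has $\mathcal H^1(E)\ge\operatorname{diam}E$.

\section{The polynomial $u^2-c$ and its thin sublevel sets}\label{sec:h}

Let $c=2^{14}$, $A=2^9=512$, $h(u)=u^2-c$, and let $h^n$ be the $n$-th iterate.

\emph{The first cases.} The zeros of $h$ are $\pm128$. Those of $h^2$ satisfy $u^2=c\pm128$, so they are $\pm128\sqrt{1\pm1/128}$, which is $\pm128.5$ and $\pm127.5$ up to an error of at most $0.01$: two pairs at distance about $256$, each pair of width about $1$. In general the zeros of $h^{n+1}$ are the numbers $\pm\sqrt{c+w}$ with $h^n(w)=0$, that is, two copies of the zero set of $h^n$, shrunk by about $1/256$ and placed near $\pm128$. So a zero of $h^n$ sees other zeros at distances about $256,1,256^{-1},\dots,256^{2-n}$. We now make this precise,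 for sublevel sets instead of zeros.

\begin{lemma}\label{lem:h}
Let $n\ge1$ and $d=2^n$.
\begin{enumerate}
\item[(a)] The zeros $u_1,\dots,u_d$ of the monic polynomial $h^n$ satisfy $|u_i|\le160$.
\item[(b)] If $|h^n(u)|<c$, then $|h^i(u)|<182$ for $0\le i<n$.
\item[(c)] $\{|h^n|<c\}$ has $2^n$ components, each mapped conformally onto $D(0,c)$ by $h^n$. Thus every local inverse of $h^n$ at a point of $D(0,c)$ is the restriction of an inverse branch defined on all of $D(0,c)$.
\item[(d)] If $|u|\ge256$, then $|h^n(u)|\ge(\frac34|u|)^d$.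
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $|u|>160$, then $|h(u)|\ge160^2-c=9216>160$; so no iterate of $u$ vanishes.

(b) If $|u|\ge182$, then $|h(u)|\ge182^2-c=16740>c>182$, so inductively $|h^m(u)|>c$ for all $m\ge1$. Apply this to $h^i(u)$ with $m=n-i$.

(c) The critical values of $h^n$ are $h^i(0)$, $1\le i\le n$. We have $h(0)=-c$, $h^2(0)=c^2-c$, and if $x\ge c^2-c$ then $h(x)\ge x$; so all have modulus at least $c$. Hence $h^n:\{|h^n|<c\}\to D(0,c)$ is a proper map of degree $2^n$ without branching onto a simply connected domain, that is, a trivial covering.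

(d) If $|u|\ge256$, then $c\le|u|^2/4$, so $|h(u)|\ge\frac34|u|^2$. Thus $\frac34|h(u)|\ge(\frac34|u|)^2$ and $|h(u)|\ge256$. Iterate.
\end{proof}

The next lemma says that the components are small; the number $1100$ is an upper bound for the values of $|h^n|$ that will occur in cells (Section~\ref{sec:cells}).

\begin{lemma}\label{lem:small}
Let $p$ be an inverse branch of $h^l$ on $D(0,c)$, $l\ge1$. Then $p(D(0,1100))$ lies in $D(128,9)$ or in $D(-128,9)$ and has diameter at most $2200\cdot240^{-l}$.
\end{lemma}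

\begin{proof}
If $u^2-c=y$ with $|y|<1100$, then $u=\pm128\sqrt{1+x}$ with $|x|=|y|/c<0.0672$, and $|\sqrt{1+x}-1|\le|x|$ gives $u\in D(\pm128,9)$. Moreover $|u|^2\ge c-1100>123^2$, so $|h'(u)|=|2u|>240$. Therefore an inverse branch of $h$ maps the convex set $D(0,1100)$ into $D(128,9)$ or $D(-128,9)$, which are subsets of $D(0,1100)$, and contracts distances at least by the factor $\frac1{240}$. On $D(0,1100)$, $p$ is a composition of $l$ such branches.
\end{proof}

\begin{lemma}[Neighbors at every scale]\label{lem:neighbors}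
Let $n\ge1$ and $|h^n(u_0)|<1100$. Put $u_i=h^i(u_0)$ for $0\le i\le n$ and $t_i=1/|(h^i)'(u_0)|$ for $0\le i<n$.
\begin{enumerate}
\item[(a)] $u_i\in D(128,9)\cup D(-128,9)$ for $0\le i<n$. Hence all $t_i$ are finite, $t_0=1$, and $t_{i+1}/t_i=1/|2u_i|\in[\frac1{274},\frac1{238}]$ for $0\le i<n-1$.
\item[(b)] For every $0\le i<n$ there is a component $P_i$ of $\{|h^n|<c\}$ such that
\[
228\,t_i\le|u-u_0|\le285\,t_i\qquad\text{for all }u\in P_i\text{ with }|h^n(u)|<1100 .
\]
\end{enumerate}
\end{lemma}

\begin{proof}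
(a) Since $h^{n-i}(u_i)=h^n(u_0)\in D(0,1100)$, $u_i$ is the value there of an inverse branch of $h^{n-i}$, and Lemma~\ref{lem:small} applies. The moduli in $D(\pm128,9)$ are between $119$ and $137$, and $(h^{i+1})'(u_0)=2u_i(h^i)'(u_0)$.

(b) The idea is to change the sign at step $i$ and pull back. Let $p_i$ be the inverse branch of $h^i$ on $D(0,c)$ with $p_i(u_i)=u_0$ ($p_0=\mathrm{id}$), and $y=p_i(-u_i)$. Then $h^{i+1}(y)=h(-u_i)=u_{i+1}$, so $h^n(y)=h^n(u_0)$, and $y$ lies in a component $P_i$ of $\{|h^n|<c\}$.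

We have $P_i\subset p_i(D(0,c))$. Indeed, $|h^i|<182<c$ on $P_i$ by Lemma~\ref{lem:h}(b). For $i=0$ this is the assertion. For $i\ge1$, $P_i$ is a connected subset of $\{|h^i|<c\}$ containing $y$, so it lies in the component $p_i(D(0,c))$ of that set.

Let $u\in P_i$ with $|h^n(u)|<1100$, and $x=h^i(u)$, so that $u=p_i(x)$. By (a) applied to $u$, $x\in D(128,9)\cup D(-128,9)$. We claim that $x$ and $-u_i$ lie on the same side of the imaginary axis. Both lie in the connected set $h^i(P_i)$. On this set $|h|<c$: for $i=n-1$ by the definition of $P_i$, and for $i<n-1$ by Lemma~\ref{lem:h}(b). But $|w^2-c|<c$ implies $\operatorname{Re}w^2>0$, hence $\operatorname{Re}w\ne0$. This proves the claim, and so $238\le|x-u_i|\le274$.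

Finally, $D(u_i,16000)\subset D(0,c)$ since $|u_i|\le137$, and $|p_i'(u_i)|=t_i$. Koebe for $p_i$ on $D(u_i,16000)$, with parameter at most $274/16000<0.0172$, gives $|u-u_0|=|p_i(x)-p_i(u_i)|\in t_i\bigl[\frac{238}{1.0172^2},\frac{274}{0.9828^2}\bigr]\subset t_i[228,285]$.
\end{proof}

\section{The function}\label{sec:function}

\subsection{Parameters}

Put $n_1=110$, $n_{k+1}=3n_k$ and $d_k=2^{n_k}$, $N_k=d_k^2-1$ for $k\ge1$; further $d_0=0$, $N_0=d_1$. Then
\begin{equation}\label{eq:dN}
d_{k+1}=d_k+N_kd_k=d_k^3,\quad N_k\ge d_k\ge2^{110}\quad(k\ge1),\qquad N_k\ge d_1\quad(k\ge0).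
\end{equation}
Here $d_k$ is both the exponent of the monomial below $|z|=R_k$ and the number of zeros in a cluster near $|z|=R_k$, and $N_k$ is the number of clusters there. The $N_kd_k$ new zeros raise the exponent to $d_{k+1}$. Near $|z|=R_0=1$ there are $N_0=d_1$ single zeros, which start the construction.

By Lemma~\ref{lem:h}(d) and since $h(x)>0$ for real $x\ge256$, $h^n(A)>0$. Let $a_k=h^{n_k}(A)^{1/d_k}$. With the zeros $u_i$ of $h^{n_k}$, we get from $h^{n_k}(A)=\prod(A-u_i)$, $|A-u_i|\ge512-160$, and from $h(x)\le x^2$ that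
\[
352\le a_k\le512 .
\]
Let $R_0=1$, $S_1=2^{20}$, $\lambda=2^{16}S_1$, $C_0=\lambda$, $C_1=-\lambda$, and for $k\ge1$
\begin{equation}\label{eq:recursion}
R_k=a_kS_k,\qquad S_{k+1}=|C_k|S_k^{d_k},\qquad C_{k+1}=C_k\Bigl(\frac A{a_k}\Bigr)^{d_k}R_k^{-N_kd_k}.
\end{equation}
The second equation makes $|z|=S_{k+1}$ the image of $|z|=S_k$ under the monomial $C_kz^{d_k}$. The third one will come out of the product defining $f$. The first two imply
\begin{equation}\label{eq:CR}
|C_k|R_k^{d_k}=S_{k+1}a_k^{d_k}\qquad(k\ge1),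
\end{equation}
the identity which makes $f/S_{k+1}$ nearly equal to $h^{n_k}$ on a cluster. From \eqref{eq:recursion} and \eqref{eq:CR}, $|C_{k+1}|=S_{k+1}A^{d_k}R_k^{-d_{k+1}}$, hence for $k\ge1$
\begin{equation}\label{eq:growth0}
S_{k+2}=S_{k+1}A^{d_k}\Bigl(\frac{S_{k+1}}{R_k}\Bigr)^{d_{k+1}},\qquad |C_{k+1}|(2R_k)^{d_{k+1}}=S_{k+1}A^{d_k}2^{d_{k+1}}.
\end{equation}
Now $S_2/S_1=\lambda S_1^{d_1}/S_1=2^{20d_1+16}$. If $S_{k+1}\ge2^{20d_k}S_k$, then $S_{k+1}/R_k\ge2^{20d_k-9}\ge2^{20}$, because $a_k\le2^9$, and \eqref{eq:growth0} gives $S_{k+2}\ge2^{20d_{k+1}}S_{k+1}$. By induction, and using $S_1=2^{20}R_0$ and $a_k\ge2^8$,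
\begin{equation}\label{eq:growth}
\begin{aligned}
S_{k+1}&\ge2^{20d_k}S_k, &\quad S_{k+1}&\ge2^{20d_k-9}R_k&&(k\ge1),\\
S_{k+1}&\ge2^{20}R_k, & R_{k+1}&\ge2^{28}R_k&&(k\ge0).
\end{aligned}
\end{equation}
Note also that $16R_{k+1}\le2^{13}S_{k+1}$ for $k\ge0$. These inequalities are used constantly.

\subsection{Definition and asymptotics}

Put $\zeta_k=(z/R_k)^{N_k}$, $Q_0(z)=1-\zeta_0$, and for $k\ge1$
\[
Q_k(z)=\frac{h^{n_k}(A(1-\zeta_k))}{h^{n_k}(A)},\qquad\text{and let}\qquad f=\lambda\prod_{k\ge0}Q_k .
\]
Each $Q_k$ is close to $1$ well inside $|z|=R_k$ and close to a monomial well outside. Indeed, for $k\ge1$ and with the zeros $u_i$ of $h^{n_k}$,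
\[
Q_k=\prod_i\Bigl(1-\frac{A\zeta_k}{A-u_i}\Bigr),\qquad A(1-\zeta_k)-u_i=-A\zeta_k\Bigl(1-\frac{A-u_i}{A\zeta_k}\Bigr),
\]
with $|A/(A-u_i)|\le\frac{512}{352}<\frac32$ and $|A-u_i|/A\le\frac{672}{512}<\frac32$. Since $|\mathrm{Log}(1-x)|\le2|x|$ for $|x|\le\frac12$, and since $d_k$ is even, there are holomorphic $q$, $\tilde q$ with
\begin{equation}\label{eq:Q}
\begin{aligned}
Q_k&=e^{q},&|q|&\le3d_k|\zeta_k| &&\text{if }|\zeta_k|\le\tfrac13,\\
Q_k&=(A/a_k)^{d_k}\zeta_k^{d_k}e^{\tilde q},&|\tilde q|&\le3d_k/|\zeta_k| &&\text{if }|\zeta_k|\ge3 .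
\end{aligned}
\end{equation}
Likewise $Q_0=-\zeta_0e^{\tilde q}$ with $|\tilde q|\le2/|\zeta_0|$ if $|\zeta_0|\ge2$. On $|z|\le R_j/2$, $j\ge1$, we have $|\zeta_j|\le2^{-N_j}\le2^{-d_j}$, so by \eqref{eq:Q} the product converges locally uniformly. Thus $f$ is entire, $f(0)=\lambda\ne0$, and $f$ has infinitely many zeros; so $f$ is transcendental.

\begin{lemma}\label{lem:asym}
Put $R_{-1}=0$.
\begin{enumerate}
\item[(a)] For $k\ge0$, on $2R_{k-1}\le|z|\le R_{k+1}/2$ we have $f=C_kz^{d_k}Q_k\,e^{\eta_k^*}$ with $\eta_k^*$ holomorphic, $|\eta_k^*|\le\varepsilon$.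
\item[(b)] For $k\ge1$, on $V_k=\{2R_{k-1}\le|z|\le R_k/2\}$ we have $f=C_kz^{d_k}e^{\eta_k}$ with $\eta_k$ holomorphic, $|\eta_k|\le\varepsilon$, and $|z\eta_k'(z)|\le2\varepsilon$ if $4R_{k-1}\le|z|\le R_k/4$. In particular
\begin{equation}\label{eq:modV}
|f(z)|=S_{k+1}\Bigl(\frac{|z|}{S_k}\Bigr)^{d_k}e^{\operatorname{Re}\eta_k(z)}\qquad(z\in V_k).
\end{equation}
\end{enumerate}
\end{lemma}

\begin{proof}
In (a), $|z|\ge2R_j$ for $0\le j<k$ and $|z|\le R_j/2$ for $j>k$; in (b), also $|z|\le R_k/2$. Replace $Q_j$ by its leading term if $|z|\ge2R_j$ (then $|\zeta_j|\ge2^{N_j}$) and by $1$ if $|z|\le R_j/2$ (then $|\zeta_j|\le2^{-N_j}$; here $j\ge1$ always). By \eqref{eq:Q} the error in the logarithm is at most $2\cdot2^{-d_1}+\sum_{j\ge1}3d_j2^{-d_j}<\varepsilon$. The product of $\lambda$ and the leading terms for $j<k$ is $C_kz^{d_k}$, by the recursions for $C_k$ and $d_k$. For the bound on $z\eta_k'$ note that $D(z,|z|/2)\subset V_k$; Cauchy's estimate gives $|\eta_k'(z)|\le2\varepsilon/|z|$. Formula \eqref{eq:modV} follows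 from $|C_k|S_k^{d_k}=S_{k+1}$.
\end{proof}

\section{Rings, sectors and cells}\label{sec:cells}

Now we locate the part of the plane that does not obviously escape. Let
\[
W_k=\{2R_k\le|z|\le S_{k+1}/2\}\ (k\ge0),\qquad \mathcal W=\bigcup_{k\ge0}W_k,\qquad Y_k=\{S_k/2<|z|<2S_k\}\ (k\ge1).
\]
Note that $W_k\subset V_{k+1}$ and $Y_k\subset V_k$.

\begin{lemma}\label{lem:W}
\begin{enumerate}
\item[(a)] If $k\ge0$ and $|z|\le S_{k+1}/2$, then $|f(z)|<S_{k+2}/4$.
\item[(b)] $f(W_k)\subset\operatorname{int}W_{k+1}$ for $k\ge0$.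
\item[(c)] If $k\ge1$ and $2S_k\le|z|\le R_k/2$, then $|f(z)|\ge16R_{k+1}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) On $|z|=S_{k+1}/2$, $|f|\le S_{k+2}2^{-d_{k+1}}e^{\varepsilon}<S_{k+2}/4$ by \eqref{eq:modV}. Use the maximum principle.

(b) On $W_k$, $|f|\ge e^{-\varepsilon}|C_{k+1}|(2R_k)^{d_{k+1}}$. For $k\ge1$ this is $e^{-\varepsilon}S_{k+1}A^{d_k}2^{d_{k+1}}$ by \eqref{eq:growth0}; for $k=0$ it is $e^{-\varepsilon}2^{16}S_12^{d_1}$. Both exceed $2^{13}S_{k+1}\ge16R_{k+1}$. Combine this with (a).

(c) By \eqref{eq:modV}, $|f|\ge S_{k+1}2^{d_k}e^{-\varepsilon}\ge2^{13}S_{k+1}\ge16R_{k+1}$.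
\end{proof}

It remains to look at $|z|\le2$ and at the annuli $R_k/2\le|z|\le2R_k$, which contain the zeros. For $k\ge0$ the \emph{sectors} of level $k$ are the $N_k$ components of $\{|1-\zeta_k|<\frac12\}$. Each is mapped conformally onto $D(1,\frac12)$ by $\zeta_k$, and on it
\begin{equation}\label{eq:sector}
\log(z/R_k)=\tfrac1{N_k}\mathrm{Log}\,\zeta_k+\tfrac{2\pi il}{N_k},\qquad|\mathrm{Log}\,\zeta_k|\le\log2,
\end{equation}
for some integer $l$. So $\log z$ varies by at most $2\log2/N_k$ on a sector, and sectors lie in $R_k/2<|z|<2R_k$. In the coordinate $u=A(1-\zeta_k)$ a sector is the disk $|u|<256$, and distances are distorted only by bounded factors: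

\begin{lemma}\label{lem:metric}
Let $k\ge1$, let $z,z'$ lie in one sector of level $k$, and let $u,u'$ be the values of $A(1-\zeta_k)$ at $z,z'$. With the branch of $\log$ given by \eqref{eq:sector},
\begin{equation}\label{eq:logu}
|\log z-\log z'|\in\frac{|u-u'|}{N_k}\Bigl[\frac1{768},\frac1{256}\Bigr],\qquad
|z-z'|\in\frac{|z|\,|u-u'|}{N_k}\Bigl[\frac1{1536},\frac1{128}\Bigr].
\end{equation}
\end{lemma}

\begin{proof}
For $\zeta\in D(1,\frac12)$ the number $1/\zeta$ lies in the disk with diameter $[\frac23,2]$, so $\operatorname{Re}\frac1\zeta\ge\frac23$ and $|\frac1\zeta|\le2$. Integrating $1/\zeta$ along segments we see that $|\mathrm{Log}\,\zeta-\mathrm{Log}\,\zeta'|\in|\zeta-\zeta'|[\frac23,2]$ for $\zeta,\zeta'\in D(1,\frac12)$. As $u-u'=-A(\zeta-\zeta')$ with $A=512$, \eqref{eq:sector} gives the first formula. The second one follows from $z'/z=e^x$ with $x=\log z'-\log z$, $|x|\le\frac12$.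
\end{proof}

Write
\[
B_k=D(0,2R_{k+1}),\qquad\hat B_k=D(0,16R_{k+1})\qquad(k\ge0).
\]

\begin{lemma}\label{lem:cells}
\begin{enumerate}
\item[(a)] Let $k\ge1$ and $n=n_k$. On each sector of level $k$, with $u=A(1-\zeta_k)$,
\begin{equation}\label{eq:local}
f=S_{k+1}\,\omega\,h^{n}(u)\,e^{\theta},\qquad|\omega|=1\text{ constant},\quad\theta\text{ holomorphic},\quad|\theta|\le2^{-9}.
\end{equation}
The set of $z$ with $R_k/2\le|z|\le2R_k$ and $|f(z)|<16R_{k+1}$ is a disjoint union of open sets $\hat Z$, each mapped conformally onto $\hat B_k$ by $f$. Each $\hat Z$ lies in a sector, and each component $P$ of $\{|h^n(u)|<c\}$ in each sector contains exactly one of them.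
\item[(b)] On each sector of level $0$, $f=\lambda ve^{\theta}$ with $v=1-\zeta_0$, $\theta$ holomorphic, $|\theta|\le\varepsilon$. The set of $z$ with $|z|\le2$ and $|f(z)|<16R_1$ is a disjoint union of open sets $\hat Z$, exactly one in each sector, each mapped conformally onto $\hat B_0$ by $f$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Put $w=z/R_k$, $d=d_k$, $N=N_k$. By Lemma~\ref{lem:asym}(a), \eqref{eq:CR} and $Q_k=h^n(u)/a_k^d$ we have $|f|=S_{k+1}|w|^d|h^n(u)|e^{\operatorname{Re}\eta_k^*}$. If $|1-\zeta_k|\ge\frac12$, then $|u|\ge256$, and Lemma~\ref{lem:h}(d) gives $|f|\ge S_{k+1}2^{-d}192^de^{-\varepsilon}\ge2^{13}S_{k+1}\ge16R_{k+1}$. So only sectors matter. There $w^d$ is a unimodular constant times $\exp(\frac dN\mathrm{Log}\,\zeta_k)$ by \eqref{eq:sector}, and \eqref{eq:local} holds with $\theta=\frac dN\mathrm{Log}\,\zeta_k+\eta_k^*$, $|\theta|\le\frac dN\log2+\varepsilon\le2^{-9}$. (This is where $N_k\gg d_k$ is used.)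

By Lemma~\ref{lem:h} the components $P$ lie in $|u|<182$, inside the disk $|u|<256$ corresponding to the sector, and $v=h^n(u)$ is a conformal coordinate on $P$ with values in $D(0,c)$. Let $|y|<c/2$. For $|v|$ close to $c$, $|ve^{\theta}-v|\le2^{-8}|v|<|v|-\frac c2\le|v-y|$, so by Rouch\'e's theorem $ve^\theta=y$ has exactly one solution in $|v|<c$. Since $16R_{k+1}\le2^{13}S_{k+1}=\frac c2S_{k+1}$, the open set $\hat Z=\{z\in P:|f(z)|<16R_{k+1}\}$ is mapped bijectively onto $\hat B_k$. In the sector but outside the sets $P$, $|f|\ge S_{k+1}ce^{-2^{-9}}>16R_{k+1}$.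

(b) On $|z|\le2$, $f=\lambda(1-\zeta_0)e^{\eta_0^*}$ by Lemma~\ref{lem:asym}(a), and $16R_1\le2^{13}S_1=\lambda/8$. If $|1-\zeta_0|\ge\frac12$, then $|f|\ge\frac12\lambda e^{-\varepsilon}>16R_1$. In a sector let $|y|<\frac18$; for $|v|$ close to $\frac12$, $|ve^\theta-v|\le2\varepsilon|v|<|v|-\frac18\le|v-y|$, so $ve^\theta=y$ has exactly one solution in $|v|<\frac12$.
\end{proof}

For each $\hat Z$ of level $k$ let $Z=\{z\in\hat Z:|f(z)|<2R_{k+1}\}$, so that $f:Z\to B_k$ is conformal. We call $Z$ a \emph{cell} of level $k$ and let $Z_k$ be the union of the cells of level $k$. There are $N_k2^{n_k}$ of them if $k\ge1$, and $N_0$ if $k=0$. Let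
\[
\mathcal T=\bigcup_{k\ge1}Y_k\cup\bigcup_{k\ge0}Z_k ,
\]
and say that points of $Y_k\cup Z_k$ (of $Z_0$ if $k=0$) have \emph{level} $k$. Ordered by modulus, the sets are $Z_0,W_0,Y_1,Z_1,W_1,Y_2,\dots$ (Figure~\ref{fig:rings}); they are pairwise disjoint. We have $|z|>\frac12$ on $\mathcal T$, and
\begin{equation}\label{eq:levelsize}
S_k/2<|z|<2R_k\le1024S_k,\quad\text{so}\quad\bigl|\log(|z|/S_k)\bigr|<7,\qquad\text{if }z\text{ has level }k\ge1 .
\end{equation}

\begin{figure}[t]
\centering
\begin{tikzpicture}[x=1cm,y=1cm]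
\fill[gray!35] (0.4,0) rectangle (2.4,0.6);
\fill[gray!35] (7.2,0) rectangle (9.8,0.6);
\draw (2.4,0) rectangle (4.0,0.6);
\draw (5.6,0) rectangle (7.2,0.6);
\draw (9.8,0) rectangle (11.4,0.6);
\draw[->] (0,0)--(13,0) node[right] {$\log|z|$};
\foreach \x in {6.25,6.32,6.48,6.55} {\fill (\x,0.18) circle (0.025); \fill (\x,0.24) circle (0.025); \fill (\x,0.38) circle (0.025); \fill (\x,0.44) circle (0.025);}
\node at (1.4,0.3) {$W_{k-1}$};
\node at (3.2,0.3) {$Y_k$};
\node at (8.5,0.3) {$W_k$};
\node at (10.6,0.3) {$Y_{k+1}$};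
\node at (6.4,0.9) {$Z_k$};
\node[below] at (2.4,0) {$\frac{S_k}{2}$};
\node[below] at (4.0,0) {$2S_k$};
\node[below] at (5.6,0) {$\frac{R_k}{2}$};
\node[below] at (7.2,0) {$2R_k$};
\node[below] at (9.8,0) {$\frac{S_{k+1}}{2}$};
\node[below] at (11.4,0) {$2S_{k+1}$};
\end{tikzpicture}
\caption{The rings at level $k$, on a schematic logarithmic scale. The shaded rings $W_{k-1}$, $W_k$ are mapped into the next shaded ring and lie in the Fatou set. The cells $Z_k$ are the many tiny sets (dots) in $R_k/2<|z|<2R_k$ where $|f|<2R_{k+1}$. Everything outside the shaded rings, the rings $Y_k$ and the cells is mapped into a shaded ring.}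
\label{fig:rings}
\end{figure}

\begin{lemma}\label{lem:trans}
\begin{enumerate}
\item[(a)] If $z\notin\mathcal T\cup\mathcal W$, then $f(z)\in\mathcal W$.
\item[(b)] Let $a,f(a)\in\mathcal T$. If $a\in Y_k$, then $f(a)$ has level $k+1$. If $a\in Z_k$, then $f(a)$ has level at most $k+1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Either $|z|<2$ and $z\notin Z_0$ (put $k=0$), or $2S_k\le|z|<2R_k$ and $z\notin Z_k$ for some $k\ge1$. By Lemma~\ref{lem:W}(c) and Lemma~\ref{lem:cells}, $|f(z)|\ge2R_{k+1}$; by Lemma~\ref{lem:W}(a), $|f(z)|<S_{k+2}/2$. So $f(z)\in W_{k+1}$.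

(b) If $a\in Y_k$, then $S_{k+1}2^{-d_k}e^{-\varepsilon}\le|f(a)|\le S_{k+1}2^{d_k}e^{\varepsilon}$ by \eqref{eq:modV}. By \eqref{eq:growth} this is in $[2R_k,S_{k+2}/2]$, and the points of $\mathcal T$ with modulus in this interval have level $k+1$. If $a\in Z_k$, then $|f(a)|<2R_{k+1}$.
\end{proof}

So a point whose orbit stays in $\mathcal T$ climbs one level per step as long as it is in the rings $Y_k$. In a cell it can be thrown back to any lower level.

\section{Logarithmic coordinates and inverse branches}\label{sec:log}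

On $Y_k$ the map $f$ is close to $z\mapsto C_kz^{d_k}$, and in logarithmic coordinates it is close to an affine map with factor $d_k$. Let $H=\{\tau:|\operatorname{Re}\tau|<\log4\}$.

\begin{lemma}\label{lem:log}
Let $k\ge1$. There is a function $\Phi_k(\tau)=d_k\tau+i\beta_k+e_k(\tau)$ on $H$, with $\beta_k$ real, $e_k$ holomorphic, $|e_k|\le\varepsilon$, $|e_k'|\le2\varepsilon$, such that
\[
f(S_ke^\tau)=S_{k+1}e^{\Phi_k(\tau)},\qquad\Phi_k(\tau+2\pi i)=\Phi_k(\tau)+2\pi id_k .
\]
For every $s$ with $|\operatorname{Re}s|<d_k$ there is exactly one $\tau=:\Psi_k(s)\in H$ with $\Phi_k(\tau)=s$. The function $\Psi_k$ is holomorphic, and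
\[
|\Psi_k'|\le\frac1{d_k-2\varepsilon},\qquad|\operatorname{Re}\Psi_k(s)|\le\frac{|\operatorname{Re}s|+\varepsilon}{d_k},\qquad\Psi_k(s+2\pi id_k)=\Psi_k(s)+2\pi i .
\]
\end{lemma}

\begin{proof}
Take $e_k(\tau)=\eta_k(S_ke^\tau)$ and $\beta_k=\arg C_k$. By \eqref{eq:growth} and $a_k\ge352$, $H$ corresponds to $\{S_k/4<|z|<4S_k\}\subset\{4R_{k-1}\le|z|\le R_k/4\}$, and $e_k'(\tau)=z\eta_k'(z)$ with $z=S_ke^\tau$; so Lemma~\ref{lem:asym}(b) gives the bounds. The solutions of $\Phi_k(\tau)=s$ are the fixed points of $\tau\mapsto(s-i\beta_k-e_k(\tau))/d_k$. This map sends $H$ into $\{|\operatorname{Re}\tau|\le(|\operatorname{Re}s|+\varepsilon)/d_k\}\subset\{|\operatorname{Re}\tau|\le1+\varepsilon\}\subset H$ and contracts with factor $2\varepsilon/d_k$. This gives existence, uniqueness and the bound on $\operatorname{Re}\Psi_k$. So $\Phi_k$ maps the open set $H\cap\{|\operatorname{Re}\Phi_k|<d_k\}$ bijectively onto $\{|\operatorname{Re}s|<d_k\}$; the inverse is holomorphic and $|\Psi_k'|=1/|\Phi_k'\circ\Psi_k|\le1/(d_k-2\varepsilon)$.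 The last formula follows from uniqueness.
\end{proof}

\begin{lemma}\label{lem:branch}
Let $a,f(a)\in\mathcal T$. There is a univalent branch $g$ of $f^{-1}$ on $D(f(a),|f(a)|/2)$ with $g(f(a))=a$ and image in $D(a,|a|/100)$. In particular $f'(a)\ne0$. If $a\in Z_k$, the image lies in $D(a,3|a|/N_k)$.
\end{lemma}

\begin{proof}
Let $a\in Y_k$, $a=S_ke^{\tau_0}$ with $|\operatorname{Re}\tau_0|<\log2$, and $s_0=\Phi_k(\tau_0)$. By Lemma~\ref{lem:trans}(b), $f(a)$ has level $k+1$, so $|\operatorname{Re}s_0|<7$ by \eqref{eq:levelsize}. For $y\in D(f(a),|f(a)|/2)$ put $s(y)=s_0+\mathrm{Log}(y/f(a))$; then $|s(y)-s_0|\le\log2$ and $|\operatorname{Re}s(y)|<8<d_k$. Put $g(y)=S_k\exp\Psi_k(s(y))$. Then $f(g(y))=S_{k+1}e^{s(y)}=y$, so $g$ is univalent, and $g(f(a))=a$. Since $|\Psi_k(s(y))-\tau_0|\le\log2/(d_k-1)$, the image lies in $D(a,|a|/100)$.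

Let $a\in Z_k$, $a\in\hat Z$. Since $f(a)\in\mathcal T$, $0<|f(a)|<2R_{k+1}$, so $D(f(a),|f(a)|/2)\subset D(0,3R_{k+1})\subset\hat B_k$. Take $g=(f|_{\hat Z})^{-1}$. As $\hat Z$ lies in a sector, where $\log z$ varies by at most $2\log2/N_k<1.4/N_k$, the image lies in $D(a,3|a|/N_k)\subset D(a,|a|/100)$.
\end{proof}

By Schwarz's lemma, $g$ maps $D(f(a),x|f(a)|/2)$ into $D(a,x|a|/100)$ for $0<x\le1$. Since $|a|/100=\frac1{50}\cdot\frac{|a|}2$, composing the branches of Lemma~\ref{lem:branch} along an orbit gives the following.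

\begin{lemma}\label{lem:compose}
If $a_i=f^i(a)\in\mathcal T$ for $0\le i\le m$, there is a univalent branch $G_m$ of $f^{-m}$ on $D(a_m,|a_m|/2)$ with $G_m(a_m)=a$ and image in $D(a,50^{-m}|a|)$.
\end{lemma}

\section{The Julia set}\label{sec:julia}

Let $\Lambda=\{z:f^m(z)\in\mathcal T\text{ for all }m\ge0\}$. We show that $\Lambda$ is the Julia set. For this we need one convenient point of $\Lambda$. Fix a set $\hat Z$ of level $0$. The inverse $\hat B_0\to\hat Z\subset D(0,2)$ of $f|_{\hat Z}$ maps $\overline{D(0,2)}$ into $D(0,2)$, so it has a fixed point $q$: $f(q)=q$ and $|q|<2$. As $|f(q)|<2<2R_1$, $q$ lies in a cell, and so $q\in\Lambda$.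

\begin{proposition}\label{prop:julia}
$\mathcal J(f)=\Lambda$, $\mathcal W\subset\mathcal F(f)$, and $f'\ne0$ on $\mathcal J(f)$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:W}(b), every point of $W_k$ has a neighborhood that $f$ maps into $\operatorname{int}W_{k+1}$, and $f^n(W_{k+1})\subset W_{k+1+n}$. So $f^n\to\infty$ uniformly on this neighborhood, and $\mathcal W\subset\mathcal F(f)$. If $z\notin\Lambda$, some $f^m(z)$ is not in $\mathcal T$; by Lemma~\ref{lem:trans}(a), $f^m(z)$ or $f^{m+1}(z)$ lies in $\mathcal W$, so $z\in\mathcal F(f)$ by complete invariance.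

Let $a\in\Lambda$, $a_m=f^m(a)$, $D_m=D(a_m,|a_m|/2)$. We claim that $f(D_m)$ contains a point of $\mathcal W$, and that $f(D_m)$ or $f^2(D_m)$ contains $q$.

If $a_m\in Z_k$, the corresponding $\hat Z$ lies in the sector of $a_m$, hence in $D_m$, and $f(\hat Z)=\hat B_k$ contains $q$ and points of $W_{k+1}$. If $a_m\in Y_k$, write $a_m=S_ke^{\tau_0}$ and $s_0=\Phi_k(\tau_0)$; as in the proof of Lemma~\ref{lem:branch}, $|\operatorname{Re}s_0|<7$. For $|s-s_0|<0.3d_k$ we have $|\operatorname{Re}s|<d_k$ and $|\Psi_k(s)-\tau_0|<0.4$, and $e^{0.4}-1<\frac12$. Hence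
\[
f(D_m)\supset S_{k+1}\exp D(s_0,0.3d_k)\supset\{S_{k+1}\le|y|\le4R_{k+1}\};
\]
the last inclusion holds because $\log(4R_{k+1}/S_{k+1})<8$, so every $y$ in the annulus is $S_{k+1}e^s$ with $|\operatorname{Re}(s-s_0)|<15$, $|\operatorname{Im}(s-s_0)|\le\pi$, and $0.3d_k>20$. This annulus contains points of $W_{k+1}$ and all cells of level $k+1$, and $f$ maps each of these cells onto $B_{k+1}\ni q$. This proves the claim.

By Lemma~\ref{lem:compose} every open disk $B\ni a$ contains $G_m(D_m)$ for large $m$. So it contains a point $p_1$ with an iterate in $\mathcal W$, so that $f^n(p_1)\to\infty$, and a point $p_2$ with $f^n(p_2)=q$ for all large $n$. If $(f^n)$ were normal on $B$, a subsequence would converge locally uniformly to a limit which is $\infty$ at $p_1$, hence $\equiv\infty$, contradicting the value $q$ at $p_2$. So $a\in\mathcal J(f)$. The statement on $f'$ is contained in Lemma~\ref{lem:branch}.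
\end{proof}

\section{Invariant curves and the components $\Omega_k$}\label{sec:curves}

Points of $\Lambda$ that stay in the rings $Y_k$ forever lie on curves, which we now construct by pulling back circles. The Lipschitz bound will control their length.

\begin{lemma}[Pullback of graphs]\label{lem:pullback}
Let $k\ge1$ and let $\psi:\mathbb R\to\mathbb R$ be $2\pi$-periodic with Lipschitz constant $L\le1$ and $|\psi|\le8$. For $|x|<\log4$ and $y\in\mathbb R$ put
\[
E_\psi(x,y)=\operatorname{Re}\Phi_k(x+iy)-\psi\bigl(\operatorname{Im}\Phi_k(x+iy)\bigr).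
\]
\begin{enumerate}
\item[(a)] If $x<x'$, then $E_\psi(x',y)-E_\psi(x,y)\ge(d_k-4\varepsilon)(x'-x)$.
\item[(b)] For each $y$ there is a unique $x=:\varphi(y)\in(-\log4,\log4)$ with $E_\psi(x,y)=0$. The function $\varphi$ is $2\pi$-periodic with Lipschitz constant at most $L+16\varepsilon/d_k$, and $|\varphi|\le(\sup|\psi|+\varepsilon)/(d_k-4\varepsilon)<\frac12$.
\item[(c)] If $\psi_1,\psi_2$ are two such functions and $\varphi_1,\varphi_2$ the functions obtained from them, then $\sup|\varphi_1-\varphi_2|\le\sup|\psi_1-\psi_2|/(d_k-4\varepsilon)$.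
\end{enumerate}
\end{lemma}

We call $\varphi$ the \emph{pullback} of $\psi$ to level $k$. Its curve $\{S_ke^{\varphi(y)+iy}\}$ is the set of points in $S_k/4<|z|<4S_k$ that $f$ maps into the curve $\{S_{k+1}e^{\psi(y)+iy}\}$. If one starts with a constant function of modulus at most $8$ at level $k+m$ and pulls back $m$ times to level $k$, all Lipschitz constants remain at most $\sum_{l\ge1}16\varepsilon/d_l<1$, so the lemma applies at each step.

\begin{proof}
(a) From $x$ to $x'$, $\operatorname{Re}\Phi_k$ increases by at least $(d_k-2\varepsilon)(x'-x)$, and $\operatorname{Im}\Phi_k$, hence also $\psi(\operatorname{Im}\Phi_k)$, changes by at most $2\varepsilon(x'-x)$.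

(b) $E_\psi(\frac12,y)\ge\frac{d_k}2-\varepsilon-8>0$ and similarly $E_\psi(-\frac12,y)<0$; so by (a) there is a unique zero. Periodicity follows from that of $\psi$ and Lemma~\ref{lem:log}. As $|E_\psi(0,y)|\le\sup|\psi|+\varepsilon$, (a) gives the bound for $|\varphi|$. For two points of the graph, with differences $\Delta x$, $\Delta y$ of coordinates, let $\Delta\Phi$ be the difference of the values of $\Phi_k$. Then $|\operatorname{Re}\Delta\Phi|\le L|\operatorname{Im}\Delta\Phi|$ and $|\Delta\Phi-d_k(\Delta x+i\Delta y)|\le2\varepsilon(|\Delta x|+|\Delta y|)$. Hence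
\[
d_k|\Delta x|-2\varepsilon(|\Delta x|+|\Delta y|)\le L\bigl(d_k|\Delta y|+2\varepsilon(|\Delta x|+|\Delta y|)\bigr),
\]
and, as $L\le1$, $|\Delta x|\le\frac{Ld_k+4\varepsilon}{d_k-4\varepsilon}|\Delta y|\le(L+\frac{16\varepsilon}{d_k})|\Delta y|$.

(c) $|E_{\psi_2}(\varphi_1(y),y)|=|E_{\psi_2}(\varphi_1(y),y)-E_{\psi_1}(\varphi_1(y),y)|\le\sup|\psi_1-\psi_2|$; apply (a) to $\psi_2$.
\end{proof}

\begin{proposition}\label{prop:curves}
For $k\ge1$ there is a $2\pi$-periodic $\varphi_k:\mathbb R\to\mathbb R$ with Lipschitz constant at most $1$ and $|\varphi_k|\le1/d_k$, such that $\varphi_k$ is the pullback of $\varphi_{k+1}$, and the Jordan curve $\gamma_k=\{S_ke^{\varphi_k(y)+iy}\}\subset Y_k$ around $0$ satisfies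
\[
f(\gamma_k)\subset\gamma_{k+1},\qquad\gamma_k=\{z:f^m(z)\in Y_{k+m}\text{ for all }m\ge0\}.
\]
In particular $\gamma_k\subset\mathcal J(f)$.
\end{proposition}

\begin{proof}
Let $\varphi_k^{(m)}$ be the pullback of the zero function from level $k+m$ to level $k$. Then $\varphi_k^{(m+1)}$ and $\varphi_k^{(m)}$ are the $m$-fold pullbacks of $\varphi_{k+m}^{(1)}$ and of $0$, and $|\varphi_{k+m}^{(1)}|\le\frac12$. By Lemma~\ref{lem:pullback}(c), $|\varphi_k^{(m+1)}-\varphi_k^{(m)}|\le\frac12\prod_{l<m}(d_{k+l}-4\varepsilon)^{-1}$. So $\varphi_k^{(m)}\to\varphi_k$ uniformly as $m\to\infty$, $\varphi_k$ has Lipschitz constant at most $1$, and $|\varphi_k|\le\frac12$. Since $\varphi_k^{(m+1)}$ is the pullback of $\varphi_{k+1}^{(m)}$, (c) shows that $\varphi_k$ is the pullback of $\varphi_{k+1}$. Since $|\varphi_{k+1}|\le\frac12$, $|\varphi_k|\le(\frac12+\varepsilon)/(d_k-4\varepsilon)\le1/d_k$. Hence $f(\gamma_k)\subset\gamma_{k+1}$, which gives ``$\subset$'' in the last formula.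

Conversely let $f^m(z)\in Y_{k+m}$ for all $m$. Write $z=S_ke^{\tau_0}$ and $\tau_{m+1}=\Phi_{k+m}(\tau_m)$; then $f^m(z)=S_{k+m}e^{\tau_m}$ and $|\operatorname{Re}\tau_m|<\log2$ for all $m$. Let $\xi_m=|\operatorname{Re}\tau_m-\varphi_{k+m}(\operatorname{Im}\tau_m)|\le2$. Lemma~\ref{lem:pullback}(a) at level $k+m$, with $\psi=\varphi_{k+m+1}$ and with the points $\operatorname{Re}\tau_m$ and $\varphi_{k+m}(\operatorname{Im}\tau_m)$ on the line $y=\operatorname{Im}\tau_m$, gives
\begin{equation}\label{eq:deviation}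
\xi_{m+1}\ge(d_{k+m}-4\varepsilon)\,\xi_m .
\end{equation}
As the $\xi_m$ are bounded, $\xi_0=0$. Finally $\gamma_k\subset\Lambda=\mathcal J(f)$.
\end{proof}

Let $\Omega_k$ ($k\ge0$) be the Fatou component containing $W_k$; then $f^m(\Omega_k)\subset\Omega_{k+m}$. A circle $|z|=\mathrm{const}$ in $W_k$ surrounds $q\in\mathcal J(f)$, so \emph{$\Omega_k$ is multiply connected}. By Proposition~\ref{prop:curves}, $\Omega_k$ lies between $\gamma_k$ and $\gamma_{k+1}$ (inside $\gamma_1$ if $k=0$). Every Fatou component misses all $\gamma_k$, and hence \emph{every Fatou component is bounded}.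

Call $a\in\mathcal J(f)$ \emph{climbing} if, with $a_m=f^m(a)$, the level of $a_{m+1}$ is one more than that of $a_m$ for all $m\ge0$.

\begin{lemma}\label{lem:climb}
Every $a\in\partial\Omega_k$ is climbing.
\end{lemma}

\begin{proof}
The point $a_m\in\overline{\Omega_{k+m}}\cap\mathcal J(f)=\partial\Omega_{k+m}$ lies in $\mathcal T$ and in the closed region between $\gamma_{k+m}$ and $\gamma_{k+m+1}$ (inside or on $\gamma_1$ if $k+m=0$). So it lies in $Y_{k+m}$ (absent if $k+m=0$), $Z_{k+m}$ or $Y_{k+m+1}$. In the last case it has level $k+m+1$, and $a_{m+1}$ has level $k+m+2$ by Lemma~\ref{lem:trans}(b). Otherwise $a_m$ has level $k+m$. Then $a_{m+1}$ has level at most $k+m+1$ by Lemma~\ref{lem:trans}(b), and by what we just saw for $m+1$ it has level $k+m+1$ or $k+m+2$; so its level is $k+m+1$.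
\end{proof}

\section{Uniform perfectness}\label{sec:up}

For $a\in\mathcal J(f)$ put
\[
\sigma(a)=\frac{|f(a)|}{|a||f'(a)|},\qquad M=2^{25}.
\]
The disk of radius comparable to $|f(a)|$ around $f(a)$ corresponds under $f$ to one of radius comparable to $\sigma(a)|a|=|f(a)/f'(a)|$ around $a$. So scales below $\sigma(a)|a|$ at $a$ are inherited from $f(a)$, and what has to be shown at each level is that the scales between $\sigma(a)|a|$ and $|a|$ are populated. This is the following lemma, and its last part is the place where clusters are needed. The hypothesis that the level increases is essential for the argument: if $f(a)$ falls to a low level, then $|f(a)|$ and $\sigma(a)$ are much smaller, and preimages of whole rings $W_i$ surround $a$. By Lemma~\ref{lem:climb} this never happens on $\partial\Omega_k$.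

\begin{lemma}\label{lem:onelevel}
Let $a\in\mathcal J(f)$ have level $j$ and let $f(a)$ have level $j+1$. Then $\sigma(a)\le M^{-4}$, and for every $s\in[M\sigma(a)|a|,|a|/M]$ there is $b\in\mathcal J(f)$ with $s/M\le|b-a|\le s$.
\end{lemma}

\begin{proof}
By \eqref{eq:levelsize}, $S_{j+1}/2<|f(a)|<1024S_{j+1}$. Write $\sigma=\sigma(a)$.

\medskip\noindent\emph{Case $a\in Y_j$, $j\ge1$: the curve $\gamma_j$.} By Lemma~\ref{lem:asym}(b), $\sigma=1/|d_j+a\eta_j'(a)|\in[\frac1{2d_j},\frac2{d_j}]$, so $\sigma\le2^{-109}\le M^{-4}$. Write $a=S_je^\tau$ with $|\operatorname{Re}\tau|<\log2$. Since $|\operatorname{Re}\Phi_j(\tau)|<7$, $|\operatorname{Re}\tau|\le8/d_j$. As $|\varphi_j|\le1/d_j$, the point of $\gamma_j$ on the ray from $0$ through $a$ has distance at most $|a|(e^{9/d_j}-1)\le10|a|/d_j\le20\sigma|a|$ from $a$. The point of $\gamma_j$ on the opposite ray has distance greater than $|a|$. As $\gamma_j$ is connected, every circle $|b-a|=s$ with $20\sigma|a|\le s\le|a|$ meets $\gamma_j\subset\mathcal J(f)$. This covers all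 $s\in[M\sigma|a|,|a|/M]$.

\medskip\noindent\emph{Case $a\in Z_j$, $j\ge0$.} Write $N=N_j$. By Lemma~\ref{lem:branch} and Schwarz's lemma, $1/|f'(a)|=|g'(f(a))|\le\frac{3|a|/N}{|f(a)|/2}$, so $\sigma\le6/N\le2^{-107}\le M^{-4}$.

\smallskip\noindent\emph{Step 1: scales $20|a|/N\le s\le|a|$; other sectors.} Every sector of level $j$ contains a cell, which $f$ maps onto $B_j\ni q$; hence it contains a point of $\mathcal J(f)$. For $1\le p\le N/20$ let $b_p$ be such a point in the sector obtained from that of $a$ by rotation through $2\pi p/N$. By \eqref{eq:sector}, $b_p/a=e^x$ with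
\[
|x|\in\tfrac1N[2\pi p-2\log2,\ 2\pi p+2\log2]\subset\tfrac pN[4.8,\ 7.7],\qquad|x|<0.4 .
\]
Since $|e^x-1-x|\le\frac{e^{0.4}-1.4}{0.4}|x|\le0.24|x|$, we get $3p/N\le|b_p-a|/|a|\le10p/N$. Take $p=\lfloor sN/(20|a|)\rfloor\in[1,N/20]$, so that $\frac{sN}{40|a|}\le p\le\frac{sN}{20|a|}$. Then $s/20\le|b_p-a|\le s$.

\smallskip\noindent\emph{Step 2: $j=0$.} Step 1 suffices. Indeed, in the sector $f=\lambda ve^\theta$ with $v=1-\zeta_0$ and $|\theta|\le\varepsilon$ for $|v|<\frac12$. From $2^{-17}<|f(a)|/\lambda<2^{-6}$ we get $2^{-18}\le|v(a)|\le\frac1{60}$. At $a$ we have $|dv/dz|=N|\zeta_0|/|a|\le2N/|a|$ and, by Cauchy's estimate, $|d\theta/dv|\le1$. So $|f'/f|(a)\le\frac{2N}{|a|}(2^{18}+1)\le2^{20}N/|a|$, that is, $\sigma|a|\ge2^{-20}|a|/N$. Therefore $s\ge M\sigma|a|$ implies $s\ge20|a|/N$.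

\smallskip\noindent\emph{Step 3: $j\ge1$ and $s\le20|a|/N$; the cluster.} The points $b$ will be the points of the same cluster that have the same image as $a$. On the sector containing $a$ use $u=A(1-\zeta_j)$, $|u|<256$. Let $n=n_j$, $u_0=u(a)$, $v=h^n(u_0)$. By \eqref{eq:local}, $f(a)=S_{j+1}\omega ve^\theta$, so $0.49\le|v|<1100$. Lemma~\ref{lem:neighbors} provides points $u_i$, numbers $t_i$ and components $P_i$ of $\{|h^n|<c\}$ for $0\le i<n$. Inside $P_i$, in the sector of $a$, there is one set $\hat Z$ by Lemma~\ref{lem:cells}; let $b_i$ be its point with $f(b_i)=f(a)$. Then $b_i\in\mathcal J(f)$. Since $|f(b_i)|<1024S_{j+1}$, \eqref{eq:local} gives $|h^n(u(b_i))|<1100$, and so $|u(b_i)-u_0|\in t_i[228,285]$. With \eqref{eq:logu}, $\rho_i:=|b_i-a|$ lies in $\frac{|a|t_i}N[\frac{228}{1536},\frac{285}{128}]$. As $t_0=1$ and $t_{i+1}/t_i\ge\frac1{274}$,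
\begin{equation}\label{eq:rho}
\rho_0\ge\frac{|a|}{7N},\qquad\rho_{i+1}\ge\frac{\rho_i}{4200}\quad(0\le i<n-1),\qquad\rho_{n-1}\le\frac{3|a|t_{n-1}}N .
\end{equation}
It remains to compare the last of these distances with $\sigma|a|$. At $a$, $|du/dz|=N|A-u_0|/|a|\le650N/|a|$ and $|dv/du|=|2u_{n-1}|/t_{n-1}\le274/t_{n-1}$, by Lemma~\ref{lem:neighbors}(a). On the component of $\{|h^n|<c\}$ containing $u_0$ use the coordinate $v=h^n(u)\in D(0,c)$; Cauchy's estimate gives $|d\theta/dv|\le2^{-9}/(c-1100)<10^{-6}$ at $a$. So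
\[
\Bigl|\frac{f'}f(a)\Bigr|=\Bigl|\frac1v+\frac{d\theta}{dv}\Bigr|\Bigl|\frac{dv}{du}\Bigr|\Bigl|\frac{du}{dz}\Bigr|\le2.05\cdot\frac{274}{t_{n-1}}\cdot\frac{650N}{|a|}\le4\cdot10^5\frac N{|a|t_{n-1}},
\]
and $\rho_{n-1}\le1.2\cdot10^6\sigma|a|<M\sigma|a|$. Let $M\sigma|a|\le s\le20|a|/N$, and let $i$ be minimal with $\rho_i\le s$. If $i=0$, then $\rho_0\ge s/140$; if $i\ge1$, then $\rho_{i-1}>s$ and $\rho_i>s/4200$, by \eqref{eq:rho}. Take $b=b_i$.
\end{proof}

Now we transport this to all scales at a climbing point.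

\begin{lemma}\label{lem:allscales}
Let $\alpha_0=1/(4M^3)$. If $a\in\mathcal J(f)$ is climbing and $0<r\le|a|/M$, then $\mathcal J(f)$ meets $\{\alpha_0r\le|z-a|\le r\}$.
\end{lemma}

\begin{proof}
Let $a_m=f^m(a)$ and, with $G_m$ from Lemma~\ref{lem:compose}, $r_m=|G_m'(a_m)||a_m|$. Then $r_0=|a|$, and from $|G_{m+1}'(a_{m+1})|=|G_m'(a_m)|/|f'(a_m)|$ we get $r_{m+1}=\sigma(a_m)r_m\le M^{-4}r_m$.

Suppose first that $Mr_{m+1}\le r\le r_m/M$ for some $m\ge0$. Then $s=r/|G_m'(a_m)|\in[M\sigma(a_m)|a_m|,|a_m|/M]$. Take $b$ from Lemma~\ref{lem:onelevel} for $a_m$. By Koebe on $D(a_m,|a_m|/2)$, with parameter at most $2/M$, the point $G_m(b)\in\mathcal J(f)$ satisfies $|G_m(b)-a|\in[\frac r{2M},2r]$.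

For general $r\le r_0/M$ choose $m$ with $r_{m+1}/M<r\le r_m/M$. If $r\ge Mr_{m+1}$, we are in the first situation. If $r<Mr_{m+1}$, then $r/M^2<r_{m+1}/M$ and $r/M^2>r_{m+1}/M^3\ge Mr_{m+2}$, so the first situation holds for $r/M^2$ and $m+1$. In all cases $\mathcal J(f)$ meets $\{\frac r{2M^3}\le|z-a|\le2r\}$. Apply this to $r/2$.
\end{proof}

\begin{proposition}\label{prop:up}
Every Fatou component $V$ of $f$ has uniformly perfect boundary.
\end{proposition}

\begin{proof}
$V$ is bounded. A point of $V$ is not in $\Lambda$, so by Lemma~\ref{lem:trans}(a) one of its iterates lies in some $W_k$; hence $f^i(V)\subset\Omega_k$ for some $i,k\ge0$. For $a\in\partial V$ the point $b=f^i(a)\in\overline{\Omega_k}\cap\mathcal J(f)=\partial\Omega_k$ is climbing by Lemma~\ref{lem:climb}, and $|b|>\frac12$.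

\emph{Pulling back to $V$.} By Proposition~\ref{prop:julia}, $(f^i)'\ne0$ on the compact set $\partial V\subset\mathcal J(f)$. Hence there is $\rho>0$ such that $f^i$ is univalent on $D(a,\rho)$ for all $a\in\partial V$. (Otherwise there are $a_n\in\partial V$ and $z_n\ne z_n'$ in $D(a_n,1/n)$ with $f^i(z_n)=f^i(z_n')$, and $f^i$ is not injective near a limit point of $(a_n)$.) Let $\kappa=|(f^i)'(a)|$, and let $\kappa_{\max}$ be the maximum of this quantity on $\partial V$. By Koebe the inverse $g$ of $f^i|_{D(a,\rho)}$ is defined on $D(b,\kappa\rho/4)$. Let $0<r\le r_1:=\min(\frac\rho{16},\frac1{2M\kappa_{\max}})$. Then $\kappa r\le\frac1{2M}\le|b|/M$, so Lemma~\ref{lem:allscales} applies at $b$ with radius $\kappa r$; by Koebe for $g$ with parameter at most $\frac14$,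
\begin{equation}\label{eq:Jnear}
\mathcal J(f)\text{ meets }\{\tfrac{\alpha_0}2r\le|z-a|\le2r\}\qquad(a\in\partial V,\ 0<r\le r_1).
\end{equation}
Put $\alpha=\frac{\alpha_0}4\min(1,2r_1/\operatorname{diam}\partial V)<\frac12$. Then $\mathcal J(f)$ meets $\mathcal A=\{\alpha r\le|z-a|\le r\}$ for all $a\in\partial V$ and $0<r<\operatorname{diam}\partial V$: if $r\le2r_1$, use \eqref{eq:Jnear} with $r/2$; if $r>2r_1$, use it with $r_1$, noting that $\alpha r\le\frac{\alpha_0}2r_1$ and $2r_1<r$.

\emph{From $\mathcal J(f)$ to $\partial V$.} Suppose that $\mathcal A\cap\partial V=\emptyset$. As $\mathcal A$ is connected and contains a point of $\mathcal J(f)$, which is not in $V$, we have $\mathcal A\cap\overline V=\emptyset$. Since $a\in\partial V$, $V$ has points in $D(a,\alpha r)$. It also has points with $|z-a|>r$: otherwise $V\subset D(a,\alpha r)$ and $\operatorname{diam}\partial V\le2\alpha r<r$, contrary to the choice of $r$. Being connected, $V$ meets $\mathcal A$, a contradiction. So $\partial V$ meets $\mathcal A$.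
\end{proof}

\section{The length of the Julia set}\label{sec:length}

A point of $\mathcal J(f)$ may run along the rings $Y_j,Y_{j+1},\dots$ for a while, then enter a cell and be thrown to a lower level, and so on. Points that never enter a cell lie on the curves $\gamma_j$. We show that each further passage through a cell multiplies total diameters by at most $2^{-24}$.

\subsection{Pieces}

A \emph{piece} of level $k$ is a set $\psi(B_k)$, where $\psi:\hat B_k\to\mathbb C$ is univalent and $f^m\circ\psi=\mathrm{id}$ for some $m\ge1$. Cells of level $k$ are pieces of level $k$ with $m=1$. For any piece $Q=\psi(B_k)$, Koebe on $\hat B_k$ with parameter at most $\frac18$, and the last statement of \eqref{eq:koebe} on $B_k$, give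
\begin{equation}\label{eq:piece}
|\psi'|\le1.7|\psi'(0)|\text{ on }B_k,\qquad\operatorname{diam}Q\ge|\psi'(0)|R_{k+1}.
\end{equation}

\emph{The families $\mathcal Q_{j,i}$.} These consist of pieces in $Y_j$ which run through $Y_j,\dots,Y_{j+i-1}$ and then enter a cell of level $j+i$. Let $j,i\ge1$, and let $Z\subset\hat Z$ be a cell of level $j+i$. Choose a lift $E$, mapped bijectively onto $\hat Z$ by $\tau\mapsto S_{j+i}e^\tau$; then $|\operatorname{Re}\tau|<8$ on $E$. For $l\in\mathbb Z$, the map $S_j\exp\circ\Psi_j\circ\cdots\circ\Psi_{j+i-1}$ on $E+2\pi il$, composed with the lift $\hat B_{j+i}\to E+2\pi il$ of $(f|_{\hat Z})^{-1}$, is a map $\psi$ with $f^{i+1}\circ\psi=\mathrm{id}$ by Lemma~\ref{lem:log}. So $\psi(B_{j+i})$ is a piece of level $j+i$, and $\psi(\hat B_{j+i})\subset Y_j$, since $|\operatorname{Re}\Psi_j|\le\frac12$ there. Let $\mathcal Q_{j,i}$ be the collection of these pieces, for all $Z$ and $l$. With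
\[
\Delta_{j,i}=d_jd_{j+1}\cdots d_{j+i-1},\qquad\Delta_{j,0}=1,
\]
each $Z$ yields at most $\Delta_{j,i}$ pieces, because $\Psi_k(s+2\pi id_k)=\Psi_k(s)+2\pi i$.

\emph{Who lies in them.} Suppose that $a\in\mathcal J(f)$, $i\ge1$, $f^l(a)\in Y_{j+l}$ for $0\le l<i$, and $f^i(a)\in Z_{j+i}$. Then $a=\psi(f^{i+1}(a))$ for some $\psi(B_{j+i})\in\mathcal Q_{j,i}$. Indeed, with $a=S_je^{\tau_0}$ and $\tau_{l+1}=\Phi_{j+l}(\tau_l)$ we have $f^l(a)=S_{j+l}e^{\tau_l}$, and $\tau_l=\Psi_{j+l}(\tau_{l+1})$ for $l<i$ by the uniqueness in Lemma~\ref{lem:log}.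

\emph{The families $\mathcal Q_k$.} For $k\ge0$ let $\mathcal Q_k$ consist of all cells of level at most $k+1$ and all members of $\mathcal Q_{j,i}$ with $1\le j\le k+1$, $i\ge1$. For all $\psi(B_{k'})\in\mathcal Q_k$ we have $\psi(\hat B_{k'})\subset B_k$.

\subsection{Sizes}

Let $\ell_j$ be the sum, over the cells $Z$ of level $j$, of the diameter of $\log Z$ (of a lift). Each sector has logarithmic diameter at most $2\log2/N_j$, so $\ell_0\le2\log2\le2$. Let $j\ge1$, $n=n_j$. On a cell $|f|<1024S_{j+1}$, so $|h^n(u)|<1100$ by \eqref{eq:local}. By Lemma~\ref{lem:small} the $u$-diameter of a cell is at most $2200\cdot240^{-n}$, and by \eqref{eq:logu} its logarithmic diameter is at most $9\cdot240^{-n}/N_j$. There are $N_j2^n$ cells, hence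
\begin{equation}\label{eq:ell}
\ell_j\le9\cdot120^{-n_j},\qquad\ell^*:=\sum_{j\ge1}\ell_j\le2^{-100}.
\end{equation}
Here it matters that the Cantor sets are thin ($2<240$) and that $n_j$ is strictly increasing: in the next estimate all later levels $j+i$ contribute to the ring $Y_j$ with the same weight $S_j$, so mere boundedness of $\ell_j$ would not do.

We have $|e^\alpha-e^\beta|\le e^{\max(\operatorname{Re}\alpha,\operatorname{Re}\beta)}|\alpha-\beta|$ and $\prod_{k\ge1}d_k/(d_k-2\varepsilon)\le2$. So the total diameter of the cells of level $j\ge1$ is at most $2R_j\ell_j\le1024S_j\ell_j$, that of the cells of level $0$ is at most $2\ell_0\le4$, and that of $\mathcal Q_{j,i}$ is at most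
\[
e^{1/2}S_j\cdot\Delta_{j,i}\cdot\frac2{\Delta_{j,i}}\,\ell_{j+i}\le4S_j\ell_{j+i}.
\]
By \eqref{eq:growth}, $\sum_{j\le k+1}S_j\le2S_{k+1}$, and $S_{k+1}\ge2^{20}$. Hence
\begin{equation}\label{eq:sigmak}
\Sigma_k:=\sum_{Q\in\mathcal Q_k}\operatorname{diam}Q\le4+1024\sum_{j=1}^{k+1}S_j\ell^*\le4+2048S_{k+1}\ell^*\le2^{-17}S_{k+1}\le2^{-25}R_{k+1}.
\end{equation}

\subsection{Generations}

Let $\mathcal Q_k^{(n)}$ be the family of pieces $\psi_1\circ\cdots\circ\psi_n(B_{k_n})$ with $\psi_1(B_{k_1})\in\mathcal Q_k$ and $\psi_{i+1}(B_{k_{i+1}})\in\mathcal Q_{k_i}$ for $1\le i<n$; the compositions are defined on $\hat B_{k_n}$ since $\psi_{i+1}(\hat B_{k_{i+1}})\subset B_{k_i}$. For a piece $Q=\psi(B_k)$, \eqref{eq:piece} and \eqref{eq:sigmak} give $\sum_{Q'\in\mathcal Q_k}\operatorname{diam}\psi(Q')\le1.7|\psi'(0)|\Sigma_k\le2^{-24}\operatorname{diam}Q$, and by induction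
\begin{equation}\label{eq:gen}
\sum_{Q\in\mathcal Q_k^{(n)}}\operatorname{diam}Q\le2^{-24(n-1)}\Sigma_k\qquad(n\ge1).
\end{equation}

Say that $a\in\mathcal J(f)$ \emph{visits} at time $m\ge0$ if $f^m(a)\in\bigcup_jZ_j$. If $a\in\mathcal J(f)\cap B_k$ has at least $n\ge1$ visits, then $a=\psi(b)$ with $\psi(B_{k_n})\in\mathcal Q_k^{(n)}$ and $b\in\mathcal J(f)\cap B_{k_n}$, where $b=f^{m+1}(a)$ if the $n$-th visit is at time $m$. To see this for $n=1$, note that $a$ has some level $j\le k+1$. If the first visit is at time $i$, then $f^l(a)\in Y_{j+l}$ for $l<i$ and $f^i(a)\in Z_{j+i}$, by Lemma~\ref{lem:trans}(b). So $a=\psi_1(f^{i+1}(a))$, where $\psi_1(B_{k_1})\in\mathcal Q_k$, $k_1=j+i$, is a cell if $i=0$ and a member of $\mathcal Q_{j,i}$ if $i\ge1$. For $n>1$ the point $f^{i+1}(a)\in\mathcal J(f)\cap B_{k_1}$ has at least $n-1$ visits; iterate.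

\begin{proposition}\label{prop:length}
$\mathcal H^1(\mathcal J(f)\cap B_k)\le31S_{k+1}$ for all $k\ge0$.
\end{proposition}

\begin{proof}
\emph{Infinitely many visits.} For each $n$ these points lie in the union of $\mathcal Q_k^{(n)}$. By \eqref{eq:gen} they form a set of $\mathcal H^1$-measure $0$.

\emph{No visit.} Such a point $a$ lies in some $Y_j$ with $1\le j\le k+1$, and $f^m(a)\in Y_{j+m}$ for all $m$ by Lemma~\ref{lem:trans}(b). By Proposition~\ref{prop:curves} it lies on $\gamma_j$, whose length is at most $2\pi e^{1/2}\sqrt2\,S_j\le15S_j$. The total length is at most $15\cdot2S_{k+1}=30S_{k+1}$.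

\emph{Exactly $n\ge1$ visits.} Such points have the form $\psi(b)$ with $Q=\psi(B_{k_n})\in\mathcal Q_k^{(n)}$ and $b\in\mathcal J(f)\cap B_{k_n}$ without visits. For given $Q$, the previous case and \eqref{eq:piece} bound their $\mathcal H^1$-measure by $1.7|\psi'(0)|\cdot30S_{k_n+1}\le\frac{51}{352}|\psi'(0)|R_{k_n+1}\le\frac{51}{352}\operatorname{diam}Q$. Summing over $Q$ and $n$ with \eqref{eq:gen} we get at most $2\Sigma_k$.

Altogether $\mathcal H^1(\mathcal J(f)\cap B_k)\le30S_{k+1}+2\Sigma_k\le31S_{k+1}$.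
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:length}, $\mathcal J(f)$ is a countable union of sets of finite length, so $\dim\mathcal J(f)\le1$. It contains the curve $\gamma_1$, so $\dim\mathcal J(f)\ge1$. The components $\Omega_k$ are multiply connected (Section~\ref{sec:curves}), and all Fatou components, in particular the multiply connected ones, have uniformly perfect boundaries by Proposition~\ref{prop:up}.
\end{proof}

\section{Further properties: proof of Theorem~\ref{thm:extra}}\label{sec:extra}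

\subsection{Part (1)}

Boundedness was shown in Section~\ref{sec:curves}, and uniform perfectness in Proposition~\ref{prop:up}. Let $V$ be a Fatou component and $f^i(V)\subset\Omega_k$ as in the proof of that proposition. $V$ is bounded and $f^i(\partial V)\subset\mathcal J(f)$, so $f^i:V\to\Omega_k$ is proper, hence onto. Therefore $f^i(\overline V)=\overline{\Omega_k}$, and since $f^i(V)\subset\mathcal F(f)$ we get $f^i(\partial V)=\partial\Omega_k$. If $V$ were simply connected, $\partial V$ would be connected, as the boundary of a bounded simply connected domain, and so would $\partial\Omega_k$. But $\partial\Omega_k$ does not meet the annulus $W_k$ and has points on both sides of it: outside since $\Omega_k$ is bounded, and inside since $q\in\mathcal J(f)$ is there. This is a contradiction.\qed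

\begin{remark}
The constant of uniform perfectness of $\partial\Omega_k$ is not bounded below independently of $k$. As just seen, there is $a\in\partial\Omega_k$ with $|a|<2R_k$; let $r=S_{k+1}/4$. Points of $\partial\Omega_k$ with $|z-a|\le r$ have $|z|<S_{k+1}/2$, hence $|z|<2R_k$, hence $|z-a|<4R_k=16(R_k/S_{k+1})r$, and $R_k/S_{k+1}\to0$. Also $r<\operatorname{diam}\partial\Omega_k$, since $\partial\Omega_k$ has points with $|z|>S_{k+1}/2$. Only scales not small compared with $|a|$ cause this: for $a\in\partial\Omega_k$ and $0<r\le|a|/M$, $\partial\Omega_k$ meets $\{\alpha_0r\le|z-a|\le r\}$, with the absolute constant $\alpha_0$ of Lemma~\ref{lem:allscales}. Indeed $\mathcal J(f)$ does by that lemma, and $\Omega_k$ contains a circle around $0$, hence a point at distance greater than $r$ from $a$; so the last paragraph of the proof of Proposition~\ref{prop:up} applies.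
\end{remark}

\subsection{Part (2)}

For $k\ge1$, $\mathcal J(f)\cap(B_k\setminus B_{k-1})\subset\{|z|\ge2R_k\}\setminus W_k\subset\{|z|>S_{k+1}/2\}$, and there the spherical density $2/(1+|z|^2)$ is at most $8/S_{k+1}^2$. On $B_0$ it is at most $2$. By Proposition~\ref{prop:length} the spherical $1$-dimensional measure of $\mathcal J(f)$ is at most $62S_1+\sum_{k\ge1}248/S_{k+1}<\infty$. If $r>2S_1$, then $D(0,r)\supset\gamma_1$, and positivity follows from $\gamma_1\subset\mathcal J(f)$; finiteness is Proposition~\ref{prop:length}.\qed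

\subsection{Part (3)}

Let $\nu_k(s)$ be the minimal number of sets of diameter at most $s$ that cover $\mathcal J(f)\cap B_k$, and let $t>1$. We show that there is $C_t$ with
\begin{equation}\label{eq:cover}
\nu_k(\delta R_{k+1})\le C_t\delta^{-t}\qquad(k\ge0,\ 0<\delta\le1).
\end{equation}
Then bounded parts of $\mathcal J(f)$ have upper Minkowski dimension at most $t$ for every $t>1$, hence at most $1$. So the packing dimension of $\mathcal J(f)$, a countable union of such parts, is at most $1$, and it is at least $\dim\mathcal J(f)=1$.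

The idea is to treat pieces of diameter at least $s$ by induction, since $\mathcal J(f)\cap\psi(B_{k'})$ is a copy of $\mathcal J(f)\cap B_{k'}$ seen at a coarser relative scale. All other points are covered directly: they lie on curves $\gamma_j$ or in smaller pieces, which either stay close to curves of controlled length or are so few that they can be counted. Below, $C$ denotes absolute constants, which may differ from line to line.

\begin{lemma}\label{lem:smallpieces}
Let $s=\delta R_{k+1}$, $0<\delta\le1$. The points of $\mathcal J(f)\cap B_k$ which are in no $Q\in\mathcal Q_k$ with $\operatorname{diam}Q\ge s$ can be covered by at most $C\delta^{-1}(1+\log\frac1\delta)^2$ sets of diameter at most $s$.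
\end{lemma}

\begin{proof}[Proof of \eqref{eq:cover} from Lemma~\ref{lem:smallpieces}]
Let $Q=\psi(B_{k'})\in\mathcal Q_k$ with $\operatorname{diam}Q\ge s$; by \eqref{eq:sigmak} there are finitely many of these. Then $\mathcal J(f)\cap Q=\psi(\mathcal J(f)\cap B_{k'})$. Put $\delta'=s/(1.7\operatorname{diam}Q)<1$. By \eqref{eq:piece}, $\psi$-images of subsets of $B_{k'}$ of diameter at most $\delta'R_{k'+1}$ have diameter at most $1.7|\psi'(0)|\delta'R_{k'+1}\le1.7\delta'\operatorname{diam}Q=s$. Hence
\[
\nu_k(\delta R_{k+1})\le C\delta^{-1}\bigl(1+\log\tfrac1\delta\bigr)^2+\sum_{\operatorname{diam}Q\ge s}\nu_{k'}(\delta'R_{k'+1}),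
\]
and $\delta'\ge2\delta$, since $\operatorname{diam}Q\le2^{-25}R_{k+1}$. We use induction on $p=0,1,2,\dots$ for $\delta\in[2^{-p-1},2^{-p}]$, simultaneously for all $k$. For $\delta\ge\frac12$ the sum is empty. In general, by the induction hypothesis, it is at most
\[
C_t\delta^{-t}\sum_Q\Bigl(\frac{1.7\operatorname{diam}Q}{R_{k+1}}\Bigr)^t\le C_t\delta^{-t}\,\frac{1.7\,\Sigma_k}{R_{k+1}}\le\tfrac12C_t\delta^{-t},
\]
because the terms in parentheses are less than $1$ and $t>1$. So \eqref{eq:cover} holds if $C_t\ge2\sup_{0<\delta\le1}C\delta^{t-1}(1+\log\frac1\delta)^2$.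
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:smallpieces}]
By Section~\ref{sec:length} the points in question lie on some $\gamma_j$, $1\le j\le k+1$, or in some \emph{small} $Q\in\mathcal Q_k$, that is, one with $\operatorname{diam}Q<s$. If $4R_j\le s$, all points of level at most $j$ lie in the one set $D(0,2R_j)$ of diameter at most $s$; so one set takes care of all such $j$. By \eqref{eq:growth} the number of $j\in[1,k+1]$ with $4R_j>s$ is at most $C(1+\log\frac1\delta)$. The small cells of level $0$ need at most $N_0=2^{110}$ sets. Fix $j\in[1,k+1]$ with $4R_j>s$, and put $x=S_j/s\le1/\delta$. Bounds of the form $C(1+x)$ are then at most $C/\delta$. We use repeatedly that the $\frac s4$-neighborhood of a curve of length at most $CS_j$ is covered by $C(1+x)$ sets of diameter at most $s$: cut the curve into arcs of length at most $\frac s4$.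

\emph{(i) Points close to $\gamma_j$.} The $\frac s4$-neighborhood of $\gamma_j$, which has length at most $15S_j$, needs $C(1+x)$ sets. Let $z=S_je^{\tau_0}$ be a point of a member of $\mathcal Q_{j,i}$, $i\ge1$, with $\tau_l=\Psi_{j+l}(\tau_{l+1})$ for $0\le l<i$ and $|\operatorname{Re}\tau_i|<8$. With $\xi_l=|\operatorname{Re}\tau_l-\varphi_{j+l}(\operatorname{Im}\tau_l)|$ we have $\xi_i\le9$ and, as in \eqref{eq:deviation}, $\xi_{l+1}\ge(d_{j+l}-4\varepsilon)\xi_l$ for $0\le l<i$. So $\xi_0\le10/\Delta_{j,i}$ and $\operatorname{dist}(z,\gamma_j)\le20S_j/\Delta_{j,i}$. Hence all $\mathcal Q_{j,i}$ with $\Delta_{j,i}\ge80x$ are covered. Since $\Delta_{j,i}\ge2^i$, at most $C(1+\log\frac1\delta)$ values of $i\ge1$ remain. We add the value $i=0$, meaning the cells of level $j$ themselves.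

\emph{(ii) A remaining $i\ge0$.} Put $m=j+i\ge1$ and $L=N_m\Delta_{j,i}$. Let $F$ denote the relevant inverse branches: the identity if $i=0$, and $S_j\exp\circ\Psi_j\circ\cdots\circ\Psi_{m-1}$ on lifts if $i\ge1$. The pieces lie in at most $L$ sets $F(\text{sector of level }m)$. A subset of a sector with logarithmic diameter $\varrho$ has $F$-image of diameter at most $1024S_j\varrho/\Delta_{j,i}$: if $i=0$ since $2R_j\le1024S_j$, if $i\ge1$ since $2e^{1/2}\le1024$ (as in Section~\ref{sec:length}). With $\varrho\le2\log2/N_m$, the $F$-images of sectors have diameter at most $2048S_j/L$.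

Each of these images meets the curve $F(\{|z|=R_m\})$, since a sector contains a point with $\zeta_m=1$. This curve is the circle $|z|=R_j$ if $i=0$. If $i\ge1$, it is the curve $\{S_je^{\varphi(y)+iy}\}$ where $\varphi$ is the pullback from level $m$ to level $j$ of the constant $\log(R_m/S_m)<8$; by Lemma~\ref{lem:pullback} and the remark after it, $\varphi$ has Lipschitz constant at most $1$ and $|\varphi|<\frac12$. So the length is at most $CS_j$.

\emph{Case A: $2048S_j/L\le s/4$.} Everything lies in the closed $\frac s4$-neighborhood of that curve, and $C(1+x)$ sets suffice.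

\emph{Case B: $2048S_j/L>s/4$, that is, $L<2^{13}x$.} In a sector of level $m$, for $1\le l\le n_m$, the cells lie in the $2^l$ sets $p(D(0,1100))$ ($u$-coordinate), where $p$ runs over the inverse branches of $h^l$: on a cell $|h^l(u)|<1100$, for $l=n_m$ by \eqref{eq:local} and for $l<n_m$ by Lemma~\ref{lem:h}(b). By Lemma~\ref{lem:small} these sets have $u$-diameter at most $2200\cdot240^{-l}$, hence logarithmic diameter at most $9\cdot240^{-l}/N_m$ by \eqref{eq:logu}, and their $F$-images have diameter at most $2^{15}S_j240^{-l}/L$. For $l=0$ use the $F$-image of the sector itself, for which the same bound holds.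

Suppose that there is a minimal $l\in[0,n_m]$ with $2^{15}S_j240^{-l}/L\le s$. If $l=0$, at most $L\le2^{13}x$ sets are needed. If $l\ge1$, then $240^{l-1}<2^{15}x/L$ by minimality, and at most $L2^l\le2L\cdot240^{l-1}\le2^{16}x$ sets are needed. If there is no such $l$, then $2^{n_m}\le240^{n_m}<2^{15}x/L$; so there are at most $L2^{n_m}\le2^{15}x$ pieces altogether, and each small piece is covered by itself.

So each pair $(j,i)$ needs at most $C/\delta$ sets, and there are at most $C(1+\log\frac1\delta)^2$ pairs. The neighborhoods in (i), one for each $j$, the set $D(0,2R_j)$ for the largest $j$ with $4R_j\le s$, and the small cells of level $0$ do not change the bound.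
\end{proof}

This completes the proof of Theorem~\ref{thm:extra}.

\begin{thebibliography}{1}
\bibitem{julia1} \emph{A Transcendental Julia Set Of Dimension 1}, \url{http://www.math.stonybrook.edu/~bishop/papers/julia=1.pdf}.
\end{thebibliography}

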